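# Cuspidal characteristic functions on the unipotent set of a finite reductive group

Throughout, $p$ is a prime, $q$ is a power of $p$, and $G$ is a connected reductive group over $\overline{\mathbb F}_q$, defined over $\mathbb F_q$, with Frobenius endomorphism $F:G\to G$. Its centre is $Z$ and its finite group of fixed points is $G^F$. For any set $X$ with an action of $F$, $X^F$ is the set of fixed points. We fix a prime $\ell\ne p$; local systems and functions are over $\overline{\mathbb Q}_\ell$. We fix an isomorphism $\overline{\mathbb Q}_\ell\simeq\mathbb C$ and let $x\mapsto\bar x$ be the resulting conjugation. Let $\mathcal O$ be the ring of algebraic integers in $\overline{\mathbb Q}_\ell$; it is stable under conjugation, and $\mathcal O\cap\mathbb Q=\mathbb Z$. We write ${}^xM=xMx^{-1}$ and $(\mathrm{ad}\,x\,\mu)(h)=\mu(x^{-1}hx)$. For a variety $X$, $H_c^*(X)$ is the virtual module $\sum_i(-1)^iH_c^i(X,\overline{\mathbb Q}_\ell)$. We constantly use Lang's theorem: if $H$ is connected with Frobenius endomorphism $F$, then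 $x\mapsto x^{-1}F(x)$ is a surjection $H\to H$ (equivalently, so is $x\mapsto xF(x)^{-1}$).

The running example is $G=\mathrm{SL}_2$ with the standard $F$, which raises matrix entries to the power $q$. There $T$ is the diagonal torus, $U$ the group of the matrices $u_a=\begin{pmatrix}1&a\\0&1\end{pmatrix}$, and $B=TU$.

## 1. Levi subgroups, Lusztig functors, absolutely cuspidal functions

**Definition (class functions).** $\mathrm{Class}(G^F)$ is the space of class functions on $G^F$, with the positive definite form $\langle\alpha,\beta\rangle=|G^F|^{-1}\sum_g\alpha(g)\overline{\beta(g)}$. $\mathrm{Class}_{\rm uni}(G^F)$ is the subspace of functions supported on the unipotent elements. We write $X_{\rm uni}$ for the set of unipotent elements of $X$.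

For $\mathrm{SL}_2$ with $q$ odd, the unipotent classes of $G^F$ are $\{1\}$ and the classes of $u_1$ and $u_\varepsilon$, where $\varepsilon\in\mathbb F_q^\times$ is a nonsquare. The last two have $(q^2-1)/2$ elements each, so $\dim\mathrm{Class}_{\rm uni}=3$. For $q$ even there is one class of nontrivial unipotent elements, with $q^2-1$ elements, and the dimension is $2$.

**Definition (Levi subgroups).** A Levi subgroup of $G$ is a Levi subgroup of some parabolic subgroup $P=LU_P$ of $G$. We consider $F$-stable $L$; the parabolic $P$ need not be $F$-stable.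

In $\mathrm{SL}_2$ the proper $F$-stable Levi subgroups are the $F$-stable maximal tori. By Lang, choose $g$ with $g^{-1}F(g)=\begin{pmatrix}0&1\\-1&0\end{pmatrix}$ and put $T'={}^gT$. Then $F(T')={}^{F(g)}T={}^gT=T'$, so $T'$ is $F$-stable. The two Borel subgroups containing it are ${}^gB$ and ${}^gB^-$, where $B^-$ is the group of lower triangular matrices. They are exchanged by $F$, because $F({}^gB)={}^{g}({}^{g^{-1}F(g)}B)={}^gB^-$. Thus $T'$ is $F$-stable but lies in no $F$-stable proper parabolic subgroup. Here $|T^F|=q-1$ and $|T'^F|=q+1$.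

**Definition (two-variable Green function, Lusztig functors).** Let $P=LU$ be a parabolic subgroup with $F$-stable Levi subgroup $L$. Put $Y_U^F=\{x\in G: x^{-1}F(x)\in U\}$. For $g\in G^F$ and $l\in L^F$, the map $(g,l):x\mapsto gxl$ preserves $Y_U^F$, since $(gxl)^{-1}F(gxl)=l^{-1}\,x^{-1}F(x)\,l\in U$. Put $Q^F_{L\subset P}(g,l)=\mathrm{Tr}\big((g,l)\,|\,H_c^*(Y_U^F)\big)$ and
$$R^G_{L\subset P}\lambda(g)=\frac1{|L^F|}\sum_{l\in L^F}Q^F_{L\subset P}(g,l)\,\lambda(l^{-1}),\qquad {}^*R^G_{L\subset P}\gamma(l)=\frac1{|G^F|}\sum_{g\in G^F}Q^F_{L\subset P}(g,l)\,\gamma(g^{-1}).\tag{1}$$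
(Using $F(U)$ in place of $U$ in the definition of $Y$ only replaces $P$ by $F(P)$; we treat all $P$ at once.)

Here is the case where $P$ is $F$-stable. If $x^{-1}F(x)=u\in U$, Lang's theorem in $U$ gives $v\in U$ with $v^{-1}F(v)=u$, so $xv^{-1}\in G^F$. Hence $Y_U^F$ is the disjoint union of the affine spaces $g'U$, one for each coset $g'U^F$ in $G^F/U^F$, and $(g,l)$ sends $g'U$ to $gg'lU$. Each fixed piece contributes $1$ to the trace, so $Q^F(g,l)$ is the number of $g'U^F$ with $g'^{-1}gg'\in U^Fl^{-1}$. Inserting this in (1) gives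
$${}^*R^G_{L\subset P}\gamma(l)=\frac1{|U^F|}\sum_{u\in U^F}\gamma(lu),$$
which is Harish-Chandra restriction.

**Definition (absolutely cuspidal).** A class function $\gamma$ on $G^F$ is absolutely cuspidal if ${}^*R^G_{L\subset P}\gamma=0$ for every proper parabolic $P$ and every $F$-stable Levi subgroup $L$ of $P$. These functions form the space $\mathrm{Cus}(G^F)$, and $\mathrm{Cus}_{\rm uni}(G^F)=\mathrm{Class}_{\rm uni}(G^F)\cap\mathrm{Cus}(G^F)$.

If $G$ is a torus there is no proper parabolic subgroup, so every function is absolutely cuspidal, and $\mathrm{Cus}_{\rm uni}(G^F)$ is the line spanned by the indicator function of $1$.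

## 2. Unipotent pairs, their characteristic functions, cuspidal pairs

**Definition (pairs).** $\mathcal U(G)$ is the set of isomorphism classes of pairs $(C,\mathcal L)$, with $C$ a unipotent class of $G$ and $\mathcal L$ a $G$-equivariant irreducible local system on $C$.

Fixing $g_0\in C$, such $\mathcal L$ correspond to irreducible representations $\rho$ of the finite group $A=C_G(g_0)/C_G^0(g_0)$ on the stalk $\mathcal L_{g_0}$. Since $G$ has finitely many unipotent classes (Lusztig), $\mathcal U(G)$ is finite. As $F$ is a universal homeomorphism, $(C,\mathcal L)\mapsto(F^{-1}C,F^*\mathcal L)$ is a permutation of $\mathcal U(G)$. Its fixed points are the $F$-stable pairs, and their set is $\mathcal U(G)^F$.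

For $\mathrm{SL}_2$ we have $C_G(u_1)=\{\pm1\}U$. If $p$ is odd, $A=\{\pm1\}$ for the regular class $C_{\rm reg}$, so $\mathcal U(G)$ consists of $(\{1\},\overline{\mathbb Q}_\ell)$, $(C_{\rm reg},\overline{\mathbb Q}_\ell)$ and $(C_{\rm reg},\mathcal S)$, where $\mathcal S$ is attached to the nontrivial character of $A$. If $p=2$ then $A=1$ and only the first two pairs exist. All are $F$-stable.

**Definition (characteristic functions).** For an $F$-stable pair choose $\varphi:F^*\mathcal L\simeq\mathcal L$, with stalk maps $\varphi_g:\mathcal L_{F(g)}\to\mathcal L_g$. Put $\mathcal Y_{(C,\mathcal L)}(g)=\mathrm{Tr}(\varphi_g,\mathcal L_g)$ for $g\in C^F$ and $\mathcal Y_{(C,\mathcal L)}(g)=0$ for other $g\in G^F$. It is defined up to a nonzero scalar.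

For $\mathrm{SL}_2$ with $p$ odd the first two pairs give the indicator functions of $\{1\}$ and of the regular unipotent elements. For $(C_{\rm reg},\mathcal S)$, normalize $\varphi_{u_1}=1$. We shall see in Section 8 that for $g=hu_1h^{-1}$ and $x=h^{-1}F(h)$ the value is $\rho(x)^{-1}$. For $g=u_a$ with $a\in\mathbb F_q^\times$ take $h=\mathrm{diag}(t,t^{-1})$ with $t^2=a$. Then $x=\mathrm{diag}(t^{q-1},t^{1-q})$ and $t^{q-1}=a^{(q-1)/2}$. So $\mathcal Y_{(C_{\rm reg},\mathcal S)}(u_a)=a^{(q-1)/2}=\pm1$: it is $1$ on the class of $u_1$ and $-1$ on that of $u_\varepsilon$.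

**Definition (cuspidal pairs).** A pair $(C,\mathcal L)\in\mathcal U(G)$ is cuspidal in the sense of Lusztig (Intersection cohomology complexes on a reductive group, Def. 2.4) if, for every proper parabolic subgroup $P=LU_P$ and every unipotent $v\in L$,
$$H_c^{\delta}(vU_P\cap C,\mathcal L)=0,\qquad \delta=\dim C-\dim(\text{class of }v\text{ in }L).$$
The set of cuspidal pairs is $\mathcal U(G)_{\rm cus}$, and $\mathcal U(G)^F_{\rm cus}=\mathcal U(G)_{\rm cus}\cap\mathcal U(G)^F$.

For a torus the condition is empty, so the only pair is cuspidal. For $\mathrm{SL}_2$ it suffices, up to conjugacy, to take $P=B$ and $v=1$. For $C=\{1\}$ we get $\delta=0$ and $H_c^0(\text{point})\ne0$: not cuspidal. For $C_{\rm reg}$ we have $\delta=2$ and $U\cap C_{\rm reg}=U\setminus\{1\}\simeq\mathbb G_m$. Since $H^2_c(\mathbb G_m,\overline{\mathbb Q}_\ell)\ne0$, the constant pair is not cuspidal. If $p$ is odd, $\mathcal S$ restricts to $\mathbb G_m$ as the local system attached to the connected double covering $t\mapsto u_{t^2}$ and the nontrivial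 character of $\{\pm1\}$. It is nontrivial of rank one, so $H_c^2=0$. Thus $(C_{\rm reg},\mathcal S)$ is the only cuspidal pair for $p$ odd, and there is none for $p=2$. The proof below never unfolds this definition; cuspidal pairs enter only through the input (K) of the next section.

**Definition (almost good).** The prime $p$ is almost good for $G$ if $p\notin\{2,3\}$ when $G$ has a simple component of type $E_6,E_7,E_8,F_4$ or $G_2$, and $p\ne5$ when $G$ has a component of type $E_8$. Components of types $A,B,C,D$ impose no condition.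

For instance $p=2$ is almost good for $\mathrm{SL}_2$, and $p=5$ is almost good for $E_7$ but not for $E_8$.

## 3. An orthogonal basis of $\mathrm{Cus}_{\rm uni}(G^F)$, and the inputs

We now have two notions of cuspidality. One is geometric and concerns pairs $(C,\mathcal L)$; the other concerns functions on the finite group. Do they match, in the sense that the characteristic functions of the $F$-stable cuspidal pairs span exactly the absolutely cuspidal functions with unipotent support? For $p$ almost good this is Lusztig's Conjecture C. It holds if $q>q_1(G)$, a constant depending only on the root datum (Lusztig), and also if $Z$ is connected (Shoji). The result of these notes is that it holds for every $q$.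

**Theorem 1.** Let $p$ be almost good for $G$. Then the functions $\mathcal Y_{(C,\mathcal L)}$, with $(C,\mathcal L)$ running over the $F$-stable elements of $\mathcal U(G)_{\rm cus}$, form an orthogonal basis of $\mathrm{Cus}_{\rm uni}(G^F)$.

We use the following as given.

**(K)** (Lusztig.) If $p$ is almost good for $H$ and $H$ is defined over $\mathbb F_{q'}$ with $q'>q_1(H)$, the conclusion of Theorem 1 holds for $H$ with this structure; $q_1(H)$ depends only on the root datum. Moreover, for every $(G,F)$, the functions $\mathcal Y_{(C,\mathcal L)}$ for all $F$-stable pairs form a basis of $\mathrm{Class}_{\rm uni}(G^F)$. In particular $\dim\mathrm{Class}_{\rm uni}(G^F)=|\mathcal U(G)^F|$.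

**(M)** (Bonnafé–Michel, Computational proof of the Mackey formula for $q>2$, J. Algebra 327 (2011).) Let $\mathcal M$ be the class of pairs $(H,F)$, with $H$ connected reductive and $F$ the Frobenius endomorphism of an $\mathbb F_q$-structure, such that $q\ne2$ or $H$ has no quasi-simple component of type $E_6,E_7,E_8$. For $(H,F)\in\mathcal M$ and parabolic subgroups $P,Q$ with $F$-stable Levi subgroups $L,M$,
$${}^*R^H_{L\subset P}\circ R^H_{M\subset Q}=\sum_{x\in L^F\backslash\mathcal S(L,M)^F/M^F}R^L_{L\cap{}^xM\subset L\cap{}^xQ}\circ{}^*R^{{}^xM}_{L\cap{}^xM\subset P\cap{}^xM}\circ\mathrm{ad}\,x,\tag{2}$$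
where $\mathcal S(L,M)$ is the set of $x\in H$ such that $L\cap{}^xM$ contains a maximal torus of $H$.

For example, let $L=M=T$ be the split torus of $\mathrm{SL}_2$. Then $x\in\mathcal S(T,T)$ means ${}^xT=T$, and (2) reads ${}^*R_TR_T\lambda=\lambda+\mathrm{ad}\,w\,\lambda$, with $w$ the nontrivial element of $N_{G^F}(T)/T^F$.

**(DL)** (Deligne–Lusztig, Ann. of Math. 103 (1976), 3.2, 3.3.) If $\tau$ is a finite-order automorphism of a variety $X$, then $\mathrm{Tr}(\tau|H^*_c(X))\in\mathbb Z$. If $\tau=su=us$ with $s$ of order prime to $p$ and $u$ of $p$-power order, then $\mathrm{Tr}(\tau|H_c^*(X))=\mathrm{Tr}(u|H^*_c(X^s))$.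

For example, take a finite set $X$ and $\tau$ of order prime to $p$: the trace is the number of fixed points.

The hypotheses are stable under the operations we need. The Dynkin diagram of a Levi subgroup is a full subdiagram of that of the group, and the connected full subdiagrams of the diagrams of types $A,B,C,D$ are again of these types. Hence a Levi subgroup with an exceptional component sits in a group with an exceptional component. A component $E_n$ of a Levi subgroup sits in a component $E_m$ of the group with $m\ge n$, and in particular $E_8$ sits only in $E_8$. It follows that $\mathcal M$ is stable under passing to $F$-stable Levi subgroups, and that if $p$ is almost good for $G$ it is almost good for all its Levi subgroups. Clearly $(H,F)\in\mathcal M$ implies $(H,F^r)\in\mathcal M$. Finally, if $p$ is almost good for $G$ then $(G,F)\in\mathcal M$: if $q=2$ then $p=2$, so $G$ has no exceptional component.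

## 4. Tori and $\mathrm{SL}_2$ by hand

For a torus, both $\mathrm{Cus}_{\rm uni}$ and the span of the cuspidal $\mathcal Y$ are the line of functions supported at $1$.

Let $G=\mathrm{SL}_2$ and $S\in\{T,T'\}$. For $g=u$ unipotent, only $l=1$ contributes to $R_S^G(1)(u)$ (Lemma 2 below), so $Q^F_S(u,1)=|S^F|\,R_S^G(1)(u)$. It is textbook that $R_T^G(1)=1+\mathrm{St}$ and $R^G_{T'}(1)=1-\mathrm{St}$, with $\mathrm{St}(1)=q$ and $\mathrm{St}(u)=0$ for $u\ne1$ unipotent. Hence, for $u\neq 1$,
$$Q_T^F(1,1)=q^2-1,\quad Q^F_T(u,1)=q-1,\quad Q_{T'}^F(1,1)=1-q^2,\quad Q_{T'}^F(u,1)=q+1.\tag{3}$$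
Let $f\in\mathrm{Class}_{\rm uni}(G^F)$ and let $\Sigma$ be the sum of $f$ over the $q^2-1$ nontrivial unipotent elements. Since $|G^F|=q(q^2-1)$, (1) and (3) give
$${}^*R_Tf(1)=\frac1q\Big(f(1)+\frac{\Sigma}{q+1}\Big),\qquad {}^*R_{T'}f(1)=\frac1q\Big(-f(1)+\frac{\Sigma}{q-1}\Big).\tag{4}$$
These are the only values of ${}^*R_Sf$ that could be nonzero. Both vanish if and only if $f(1)=0$ and $\Sigma=0$ (add the two equations). For $q$ odd, $\Sigma=\frac{q^2-1}2(f(u_1)+f(u_\varepsilon))$, so $\mathrm{Cus}_{\rm uni}(G^F)$ is the line of functions with $f(1)=0$ and $f(u_1)=-f(u_\varepsilon)$. This is the line of $\mathcal Y_{(C_{\rm reg},\mathcal S)}$. For $q$ even, $\mathrm{Cus}_{\rm uni}(G^F)=0$, and there is no cuspidal pair. The theorem holds for $\mathrm{SL}_2$.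

The dimensions can also be read as $1=3-1-1$ and $0=2-1-1$: from $\dim\mathrm{Class}_{\rm uni}$ we subtract one for each of the Levi subgroups $T$ and $T'$. This count returns in Section 10.

## 5. Restriction from $G^{F^r}$ to $G^F$: vanishing is lost, divisibility survives

The group $G$ with $F^r$ is defined over $\mathbb F_{q^r}$. For $r$ large, (K) gives the theorem for $(G,F^r)$, so the natural attempt is to restrict functions from $G^{F^r}$ to $G^F$. Let $\mathcal Y^{(r)}$ be the function on $G^{F^r}$ attached to an $F$-stable cuspidal pair. For suitable $r$ its restriction to $G^F$ will be $\mathcal Y$ (Section 8). By (K), for a proper $L$ and $v\in L^F$ unipotent,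
$$0=\sum_{u\in G^{F^r}_{\rm uni}}Q_L^{F^r}(u,v)\,\mathcal Y^{(r)}(u^{-1}),\quad\text{and we want}\quad 0=\sum_{u\in G^{F}_{\rm uni}}Q_L^{F}(u,v)\,\mathcal Y(u^{-1}).$$
The two sums differ twice: the first has extra terms, for $u\notin G^F$, and it has other coefficients. This is where the attempt stops, because restriction does not preserve the vanishing of ${}^*R_L$. On $\mathrm{SL}_2(\mathbb F_{q^r})$ with $r\ge2$, let $f(1)=-(q^r-1)$ and $f(u)=1$ for $u\ne1$ unipotent. By (4) for $q^r$, ${}^*R_Tf(1)=q^{-r}(-(q^r-1)+(q^r-1))=0$. For the restriction of $f$ to $\mathrm{SL}_2(\mathbb F_q)$ we find $q\,{}^*R_Tf(1)=-(q^r-1)+(q-1)=-(q^r-q)\neq0$.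

But if $r$ is prime, $q^r-q$ is divisible by $r$. The exact identity is lost while a congruence modulo $r$ remains. This suggests the way forward. If $r$ is prime and the summand is $F$-invariant, the elements $u\notin G^F$ lie in $F$-orbits of size $r$, so the extra terms vanish modulo $r$. If moreover the coefficients $Q_L^{F^r}(u,v)$ and $Q^F_L(u,v)$ are congruent modulo $r$, the wanted sum is $0$ modulo $r$. It does not depend on $r$, so letting $r$ run through infinitely many primes forces it to be $0$.

This will show that the cuspidal $\mathcal Y$'s lie in $\mathrm{Cus}_{\rm uni}(G^F)$. It says nothing about an arbitrary element of $\mathrm{Cus}_{\rm uni}(G^F)$, for which we have no function on $G^{F^r}$ to start from. Spanning is obtained separately, by comparing $\dim\mathrm{Cus}_{\rm uni}(G^F)$ with $\dim\mathrm{Cus}_{\rm uni}(G^{F^r})$ for one well-chosen $r$.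

## 6. Adjunction, unipotent support, independence of the parabolic

By (DL), $Q^F_{L\subset P}(g,l)\in\mathbb Z$. The automorphism $(g^{-1},l^{-1})$ is the inverse of $(g,l)$, and the eigenvalues of $(g,l)$ on cohomology are roots of unity. So $Q^F(g^{-1},l^{-1})=\overline{Q^F(g,l)}=Q^F(g,l)$. Therefore
$$\langle\lambda,{}^*R\gamma\rangle=\frac1{|L^F||G^F|}\sum_{g,l}\lambda(l)\,Q^F(g,l)\,\overline{\gamma(g^{-1})}=\frac1{|L^F||G^F|}\sum_{g,l}\lambda(l^{-1})\,Q^F(g,l)\,\overline{\gamma(g)}=\langle R\lambda,\gamma\rangle,$$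
where we replaced $(g,l)$ by $(g^{-1},l^{-1})$. So $R$ and ${}^*R$ are adjoint. We also recall the textbook transitivity of $R$: if $Q=MV$ is a parabolic subgroup of $L$ with $F$-stable Levi subgroup $M$, and $P=LU$, then $R^G_{L\subset P}\circ R^L_{M\subset Q}=R^G_{M\subset QU}$. If $L=G$, then $Y_U^F=G^F$ and both functors are the identity.

**Lemma 2.** Let $g\in G^F$, $l\in L^F$. If exactly one of $g,l$ is unipotent, then $Q^F_{L\subset P}(g,l)=0$. Hence $R$ and ${}^*R$ map functions with unipotent support to functions with unipotent support.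

*Proof.* Let $g$ be unipotent and let $l=sv$ be the Jordan decomposition, with $s\ne1$. The $p'$-part of the automorphism $(g,l)$ is $(1,s)$ and its $p$-part is $(g,v)$. The equation $xs=x$ has no solution, so $(1,s)$ has no fixed point on $Y_U^F$, and (DL) gives $Q^F(g,l)=0$. If instead $l$ is unipotent and $g=sv$ with $s\ne1$, use $(s,1)$, which has no fixed point since $sx\ne x$. The last claim follows from (1). $\square$

The next lemma removes $P$ from the notation. It will matter in Section 7, where two parts of one argument need two different parabolic subgroups with the same Levi subgroup.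

**Lemma 3.** For $(H,F)\in\mathcal M$, the functors $R^H_{M\subset P}$, ${}^*R^H_{M\subset P}$ and the function $Q^F_{M\subset P}$ do not depend on $P$.

*Proof.* We use induction on $\dim H$. If $M=H$ then $P=H$. Let $P,Q$ be parabolic subgroups with the same $F$-stable Levi subgroup $M\ne H$. For $P',Q'\in\{P,Q\}$, formula (2) writes ${}^*R_{M\subset P'}R_{M\subset Q'}$ as a sum over $M^F\backslash\mathcal S(M,M)^F/M^F$, which does not involve $P',Q'$. Its terms are composed of functors for $M$ and ${}^xM$, which have smaller dimension and belong to $\mathcal M$; by induction these do not depend on $P',Q'$. So all four operators ${}^*R_{M\subset P'}R_{M\subset Q'}$ are equal. Hence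
$$\|R_{M\subset P}\lambda-R_{M\subset Q}\lambda\|^2=\big\langle\lambda,({}^*R_PR_P-{}^*R_PR_Q-{}^*R_QR_P+{}^*R_QR_Q)\lambda\big\rangle=0,$$
and $R_{M\subset P}=R_{M\subset Q}$ since the form is positive definite. By adjunction ${}^*R_{M\subset P}={}^*R_{M\subset Q}$. Finally, $Q^F(hgh^{-1},l)=Q^F(g,l)$ for $h\in H^F$, because $(hgh^{-1},l)$ is the conjugate of $(g,l)$ by $(h,1)$. Applying ${}^*R$ to the indicator function of the class of $g^{-1}$ gives the number of elements of that class, divided by $|H^F|$, times $Q^F(g,l)$. So ${}^*R$ determines $Q^F$. $\square$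

For $(G,F)\in\mathcal M$ we now write $R_L^G$, ${}^*R_L^G$, $Q_L^F$.

## 7. The congruence $Q_L^{F^r}\equiv Q_L^F\pmod r$

**Proposition 4.** Let $(G,F)\in\mathcal M$, let $L$ be an $F$-stable Levi subgroup and $r\ne p$ a prime.

1. $Q_L^{F^r}(F(u),F(v))=Q_L^{F^r}(u,v)$ for unipotent $u\in G^{F^r}$, $v\in L^{F^r}$.
2. $Q_L^{F^r}(u,v)\equiv Q_L^F(u,v)\pmod r$ for unipotent $u\in G^F$, $v\in L^F$.

Formula (3) allows a test on $\mathrm{SL}_2$. For $T$ the values $q^{2r}-1$ and $q^r-1$ are congruent to $q^2-1$ and $q-1$ modulo $r$ by Fermat. For $T'$ and $r$ odd, $T'$ is still nonsplit for $F^r$, and we compare $1-q^{2r}$, $q^r+1$ with $1-q^2$, $q+1$. For $r=2$ and $q$ odd, the torus $T'$ becomes split over $\mathbb F_{q^2}$, so the values are $q^4-1$ and $q^2-1$. These still have the parity of $1-q^2$ and $q+1$.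

*Proof.* The plan is to realize $G^{F^r}$ as the fixed points of a Frobenius endomorphism on $G\times\dots\times G$ that commutes with the cyclic shift $\sigma$, of order $r$. The fixed points of $\sigma$ on the relevant variety form the variety of $(G,F)$, and (DL) compares traces with and without $\sigma$.

**The product group.** Let $G_r=\prod_{i\in\mathbb Z/r}G$, $\sigma(x)_i=x_{i-1}$ and $F_r(x)_i=F(x_{i-1})$. So $F_r=\sigma\circ F^{\times r}$, where $\sigma$ is a finite-order automorphism commuting with the Frobenius endomorphism $F^{\times r}$ of an $\mathbb F_q$-structure. Then $F_r$ is itself the Frobenius endomorphism of an $\mathbb F_q$-structure on $G_r$ (this is restriction of scalars from $\mathbb F_{q^r}$ to $\mathbb F_q$). The components of $G_r$ have the types of those of $G$, and $q$ is unchanged, so $(G_r,F_r)\in\mathcal M$. A point $x$ is fixed by $F_r$ if and only if $x_i=F(x_{i-1})$ for all $i$, that is, $x_i=F^i(x_0)$ for $0\le i<r$ and $F^r(x_0)=x_0$. So $\pi:x\mapsto x_0$ is an isomorphism $G_r^{F_r}\to G^{F^r}$.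 Since $\pi(\sigma x)=x_{r-1}=F^{r-1}(x_0)=F^{-1}(x_0)$, the shift $\sigma$ on $G_r^{F_r}$ corresponds to $F^{-1}$ on $G^{F^r}$. Elements of $G^F$ correspond to diagonal elements. Let $P=LU$ be a parabolic subgroup with Levi subgroup $L$, and $L_r=L^r$, which is $F_r$-stable.

**Why two parabolics are needed.** To bring in $\sigma$ we want a $\sigma$-stable parabolic, and $P^r$ is one. To identify the variety of $(G_r,F_r)$ with that of $(G,F^r)$ we shall need components twisted by powers of $F$, since $P$ is not $F$-stable in general. Lemma 3 lets us use each choice where it works.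

**Step 1: $Q^{F_r}_{L_r}(g,l)=Q_L^{F^r}(\pi(g),\pi(l))$ for $g\in G_r^{F_r}$, $l\in L_r^{F_r}$.** This identifies the Green function of the product. By Lemma 3 for $(G_r,F_r)$, compute the left side with $P'=\prod_{i=1}^rP_i$, $P_i=F^{i-r}(P)$, where index $r$ is index $0$. Negative powers make sense: some $F^m$ with $m\ge 1$ stabilizes $P$, so $F^{-1}(P)=F^{m-1}(P)$, and so on. Each $P_i$ is a parabolic subgroup with Levi subgroup $F^{i-r}(L)=L$ and unipotent radical $U_i=F^{i-r}(U)$, and $U_0=U$. Put $U'=\prod U_i$.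

For $x\in Y_{U'}^{F_r}$ put $a_i=x_i^{-1}F(x_{i-1})\in U_i$ for $1\le i\le r-1$, so $x_i=F(x_{i-1})a_i^{-1}$. By iteration $x_1,\dots,x_{r-1}$ are determined by $x_0$ and the $a_i$, and
$$F(x_{r-1})=F^r(x_0)\,F^{r-1}(a_1)^{-1}F^{r-2}(a_2)^{-1}\cdots F(a_{r-1})^{-1}.$$
Here $F^{r-i}(a_i)\in F^{r-i}(F^{i-r}(U))=U$; this is what the twist is for. The only remaining condition, the one at index $0$, is $x_0^{-1}F(x_{r-1})\in U$, and it is equivalent to $x_0^{-1}F^r(x_0)\in U$. Hence $x\mapsto(x_0,a_1,\dots,a_{r-1})$ is an isomorphism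
$$Y_{U'}^{F_r}\simeq Y_U^{F^r}\times\prod_{i=1}^{r-1}U_i .$$
Let $g\in G_r^{F_r}$, $l\in L_r^{F_r}$. Then $(g,l)$ sends $x_0$ to $g_0x_0l_0$. Since $g_i=F(g_{i-1})$ and $l_i=F(l_{i-1})$, it sends $a_i$ to
$$l_i^{-1}x_i^{-1}g_i^{-1}F(g_{i-1})F(x_{i-1})F(l_{i-1})=l_i^{-1}a_il_i.$$
So it acts as $(g_0,l_0)$ times a finite-order automorphism of the affine space $\prod U_i$. The compactly supported cohomology of this affine space is one-dimensional, in even degree, and automorphisms act trivially on it (top cohomology of an irreducible variety). By Künneth the trace is $Q_L^{F^r}(g_0,l_0)$, which proves Step 1.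

**Step 2: the shift acts.** This gives part 1. By Lemma 3 we may also compute $Q^{F_r}_{L_r}$ with $P^r$, that is, on $Y_r=\{x\in G_r:x^{-1}F_r(x)\in U^r\}$. As $\sigma$ commutes with $F_r$ and stabilizes $U^r$, it stabilizes $Y_r$, and $\sigma(gxl)=\sigma(g)\sigma(x)\sigma(l)$. So the automorphisms $(g,l)$ and $(\sigma g,\sigma l)$ of $Y_r$ are conjugate, and $Q^{F_r}_{L_r}(\sigma g,\sigma l)=Q^{F_r}_{L_r}(g,l)$. By Step 1 this says that $Q_L^{F^r}$ is unchanged when $F^{-1}$ is applied to both variables, which is part 1.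

**Step 3: comparison of two traces.** This gives part 2. Let $u\in G^F$, $v\in L^F$ be unipotent, viewed diagonally, and $\tau=(u,v)$ on $Y_r$. Then $\tau$ has $p$-power order, $\sigma$ has order prime to $p$ (as $r\ne p$), and they commute. A $\sigma$-fixed point of $Y_r$ is a diagonal $(y,\dots,y)$ with $y^{-1}F(y)\in U$, so $Y_r^\sigma$ is the diagonal copy of $Y_U^F$. By (DL), and by Step 1 respectively,
$$\mathrm{Tr}(\sigma\tau|H_c^*(Y_r))=\mathrm{Tr}(\tau|H_c^*(Y_r^\sigma))=Q_L^F(u,v),\qquad \mathrm{Tr}(\tau|H_c^*(Y_r))=Q_L^{F^r}(u,v).$$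
On each $H^i_c(Y_r)$ the commuting finite-order operators $\sigma,\tau$ are simultaneously diagonalizable. A common eigenvector with eigenvalues $\alpha$ (where $\alpha^r=1$) and $\beta$ (a root of unity) contributes $\pm\beta(\alpha-1)$ to the difference $a=Q_L^F(u,v)-Q_L^{F^r}(u,v)$. Let $\zeta_r$ be a primitive $r$-th root of unity. Since $\alpha=\zeta_r^k$ for some $k\ge0$, $1-\alpha$ is divisible by $1-\zeta_r$ in $\mathcal O$. So $a\in(1-\zeta_r)\mathcal O$, and $a\in\mathbb Z$ by (DL). Now $r=\prod_{k=1}^{r-1}(1-\zeta_r^k)$, and each factor is a unit times $1-\zeta_r$, so $(1-\zeta_r)^{r-1}\mathcal O=r\mathcal O$. Hence $a^{r-1}\in r\mathcal O\cap\mathbb Z=r\mathbb Z$, and $r\mid a$. $\square$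

## 8. Characteristic functions with roots of unity, and two facts on congruences

To use congruences we need the $\mathcal Y$'s to take values in $\mathcal O$, to be $F$-invariant on $G^{F^r}$, and to restrict well from $G^{F^r}$ to $G^F$. All this follows from a normalization of $\varphi$.

Let $(C,\mathcal L)\in\mathcal U(G)^F$ and $\varphi:F^*\mathcal L\simeq\mathcal L$. Let $\tau_h:\mathcal L_g\to\mathcal L_{hgh^{-1}}$ be the maps of the equivariant structure.

**Step 1: $\varphi$ is equivariant.** We claim that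
$$\varphi_{hgh^{-1}}\,\tau_{F(h)}=\tau_h\,\varphi_g\quad\text{as maps }\mathcal L_{F(g)}\to\mathcal L_{hgh^{-1}}.\tag{5}$$
Fix $g$ and let $h$ vary over $G$. Both sides are morphisms of local systems on $G$, from the constant sheaf with stalk $\mathcal L_{F(g)}$ to the pull-back of $\mathcal L$ under $h\mapsto hgh^{-1}$. They agree at $h=1$, and $G$ is connected, so they agree everywhere.

**Step 2: a finite group.** By Lang, $C^F\ne\varnothing$; fix $g_0\in C^F$. Put $A=C_G(g_0)/C_G^0(g_0)$ and $V=\mathcal L_{g_0}$, with its irreducible representation $\rho$ of $A$ given by $x\mapsto\tau_x$. Take $g=g_0$ and $h=x\in C_G(g_0)$ in (5): $\varphi_{g_0}\rho(F(x))=\rho(x)\varphi_{g_0}$, so $\varphi_{g_0}^{-1}\rho(x)\varphi_{g_0}=\rho(F(x))$. If $F$ has order $d$ on $A$, then $\varphi_{g_0}^d$ commutes with $\rho(A)$, so it is a scalar by Schur, and we rescale $\varphi$ so that $\varphi_{g_0}^d=1$. Then $\Gamma=\langle\rho(A),\varphi_{g_0}\rangle$ is finite, because $\varphi_{g_0}$ normalizes the finite group $\rho(A)$ and has finite order.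 Put $N(C,\mathcal L)=|\Gamma|$.

**Step 3: powers of $F$.** For $r\ge1$ put $\varphi^{(r)}_g=\varphi_g\varphi_{F(g)}\cdots\varphi_{F^{r-1}(g)}:\mathcal L_{F^r(g)}\to\mathcal L_g$. This is an isomorphism $(F^r)^*\mathcal L\simeq\mathcal L$. Let $\mathcal Y^{(r)}$ be its characteristic function on $G^{F^r}$, so $\mathcal Y^{(1)}=\mathcal Y$. Let $g=hg_0h^{-1}\in C^{F^r}$ and $x=h^{-1}F^r(h)$. From $F^r(g)=g$ and $F(g_0)=g_0$ we get $x\in C_G(g_0)$. By (5) with $F^i(h)$ in place of $h$, $\varphi_{F^i(g)}=\tau_{F^i(h)}\,\varphi_{g_0}\,\tau_{F^{i+1}(h)}^{-1}$. The product telescopes, and $F^r(h)=hx$, so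
$$\varphi_g^{(r)}=\tau_h\,\varphi_{g_0}^r\,\tau_{hx}^{-1}=\tau_h\,\varphi_{g_0}^r\,\rho(x)^{-1}\,\tau_h^{-1}.\tag{6}$$
So $\varphi_g^{(r)}$ is conjugate to an element of $\Gamma$. Three facts follow.

* **(a)** $\mathcal Y^{(r)}$ is $\mathcal O$-valued: its values are $0$ or traces of elements of a finite group.
* **(b)** $\mathcal Y^{(r)}(F(g))=\mathcal Y^{(r)}(g)$ for $g\in G^{F^r}$. Indeed, for $g\in C^{F^r}$ we have $\varphi_{F^r(g)}=\varphi_g$, so $\varphi^{(r)}_{F(g)}=\varphi_{F(g)}\cdots\varphi_{F^{r-1}(g)}\varphi_g=\varphi_g^{-1}\varphi_g^{(r)}\varphi_g$; and $F(C)=C$.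
* **(c)** If $r\equiv1\bmod N(C,\mathcal L)$, then $\mathcal Y^{(r)}|_{G^F}=\mathcal Y$. Indeed, for $g\in C^F$ we have $\varphi_g^{(r)}=\varphi_g^r$, and by (6) with $r=1$ the order of $\varphi_g$ divides $|\Gamma|$, so $\varphi_g^r=\varphi_g$.

The condition in (c) is visible on $(C_{\rm reg},\mathcal S)$ for $\mathrm{SL}_2$, $p$ odd, with $g_0=u_1$ and $\varphi_{g_0}=1$. Then $\Gamma=\{\pm1\}$ and $N=2$. Over $\mathbb F_{q^r}$ the value at $u_a$ is $a^{(q^r-1)/2}$. For $a\in\mathbb F_q^\times$ this is $(a^{(q-1)/2})^{1+q+\dots+q^{r-1}}=(a^{(q-1)/2})^r$, since the exponent is a sum of $r$ odd numbers. For $r$ odd we recover $\mathcal Y(u_a)$. For $r=2$ we get the constant $1$, because every element of $\mathbb F_q$ is a square in $\mathbb F_{q^2}$.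

Rescaling $\varphi$ does not affect Theorem 1, so from now on all $\varphi$ are normalized as in Step 2. Here are two elementary facts.

* **(d)** Let $r$ be a prime and $h$ an $\mathcal O$-valued $F$-invariant function on a finite set $X$ on which $F^r=1$. Then $\sum_Xh\equiv\sum_{X^F}h\pmod{r\mathcal O}$, because the $F$-orbits have size $1$ or $r$ and $h$ is constant on each.
* **(e)** If $S\in\mathcal O$ lies in $r\mathcal O$ for infinitely many primes $r$, then $S=0$. Otherwise $N_{\mathbb Q(S)/\mathbb Q}(S)$ is a nonzero integer, and it is divisible by each such $r$, being $r^{[\mathbb Q(S):\mathbb Q]}$ times the norm of the algebraic integer $S/r$. A nonzero integer has finitely many prime divisors.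

## 9. The cuspidal $\mathcal Y$'s are absolutely cuspidal and orthogonal

Let $p$ be almost good for $G$, so $(G,F)\in\mathcal M$. Let $(C,\mathcal L),(C',\mathcal L')\in\mathcal U(G)^F_{\rm cus}$, with functions $\mathcal Y,\mathcal Y'$. By Dirichlet there are infinitely many primes $r\ne p$ with $r\equiv1\bmod N(C,\mathcal L)N(C',\mathcal L')$ and $q^r>q_1(G)$. For these, both pairs are $F^r$-stable and (K) applies to $(G,F^r)$.

**Step 1: $\mathcal Y$ is absolutely cuspidal.** Let $L$ be an $F$-stable Levi subgroup of a proper parabolic subgroup and let $v\in L^F$ be unipotent. By (K), ${}^*R_L^G\mathcal Y^{(r)}=0$ for $(G,F^r)$. Evaluating at $v\in L^F\subset L^{F^r}$ and multiplying by $|G^{F^r}|$,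
$$0=\sum_{u\in G^{F^r}_{\rm uni}}Q_L^{F^r}(u,v)\,\mathcal Y^{(r)}(u^{-1}).$$
The summand is $\mathcal O$-valued by (a), and $F$-invariant in $u$ by Proposition 4(1), where $F(v)=v$, and (b). Apply (d) with $X=G_{\rm uni}^{F^r}$, then Proposition 4(2) and (c):
$$0\equiv\sum_{u\in G^{F}_{\rm uni}}Q_L^{F^r}(u,v)\,\mathcal Y^{(r)}(u^{-1})\equiv\sum_{u\in G^F_{\rm uni}}Q_L^F(u,v)\,\mathcal Y(u^{-1})=|G^F|\;{}^*R_L^G\mathcal Y(v)\pmod{r\mathcal O}.$$
The last quantity lies in $\mathcal O$ and does not depend on $r$, so it is $0$ by (e). By Lemma 2, ${}^*R_L^G\mathcal Y$ is supported on unipotent elements, so ${}^*R_L^G\mathcal Y=0$. Hence $\mathcal Y\in\mathrm{Cus}_{\rm uni}(G^F)$.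

**Step 2: orthogonality.** Let $(C,\mathcal L)\ne(C',\mathcal L')$. By (K), $\sum_{u\in G^{F^r}_{\rm uni}}\mathcal Y^{(r)}(u)\overline{\mathcal Y'^{(r)}(u)}=0$. The summand is $\mathcal O$-valued and $F$-invariant by (a) and (b), so by (d) and (c) $\sum_{u\in G^F_{\rm uni}}\mathcal Y(u)\overline{\mathcal Y'(u)}\in r\mathcal O$ for infinitely many $r$. By (e) this sum is $0$, that is, $\langle\mathcal Y,\mathcal Y'\rangle=0$.

So the functions $\mathcal Y_{(C,\mathcal L)}$, $(C,\mathcal L)\in\mathcal U(G)^F_{\rm cus}$, are pairwise orthogonal elements of $\mathrm{Cus}_{\rm uni}(G^F)$. They are nonzero, being part of a basis of $\mathrm{Class}_{\rm uni}(G^F)$. Theorem 1 is reduced to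
$$\dim\mathrm{Cus}_{\rm uni}(G^F)=|\mathcal U(G)^F_{\rm cus}|.\tag{7}$$

## 10. Splitting $\mathrm{Class}_{\rm uni}(G^F)$ along Levi subgroups

To count absolutely cuspidal functions we split off from $\mathrm{Class}_{\rm uni}(G^F)$ what is induced from proper Levi subgroups, as in the count $1=3-1-1$ for $\mathrm{SL}_2$.

**Lemma 5.** Let $(G,F)\in\mathcal M$, and let $L$ run over representatives of the $G^F$-classes of $F$-stable Levi subgroups. Then
$$\mathrm{Class}_{\rm uni}(G^F)=\bigoplus_L^{\perp}R_L^G\big(\mathrm{Cus}_{\rm uni}(L^F)^{N_{G^F}(L)}\big),$$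
and $\langle R_L^G\lambda,R_L^G\mu\rangle=|N_{G^F}(L)/L^F|\,\langle\lambda,\mu\rangle$ for $\lambda,\mu\in\mathrm{Cus}_{\rm uni}(L^F)^{N_{G^F}(L)}$. In particular $R_L^G$ is injective on $\mathrm{Cus}_{\rm uni}(L^F)^{N_{G^F}(L)}$.

*Proof.* **Step 1: the spaces span.** Let $\gamma\in\mathrm{Class}_{\rm uni}(G^F)$ and let $L\neq G$ be an $F$-stable Levi subgroup. Then ${}^*R_L^G\gamma\in\mathrm{Class}_{\rm uni}(L^F)$, so it vanishes if and only if $\langle R_L^G\lambda,\gamma\rangle=\langle\lambda,{}^*R_L^G\gamma\rangle=0$ for all $\lambda\in\mathrm{Class}_{\rm uni}(L^F)$. So $\mathrm{Cus}_{\rm uni}(G^F)$ is the orthogonal complement in $\mathrm{Class}_{\rm uni}(G^F)$ of $\sum_{L\ne G}R_L^G\mathrm{Class}_{\rm uni}(L^F)$. By induction on dimension (proper Levi subgroups are again in $\mathcal M$) and transitivity, $\mathrm{Class}_{\rm uni}(G^F)=\sum_LR_L^G\mathrm{Cus}_{\rm uni}(L^F)$, the sum over all $F$-stable Levi subgroups, including $G$.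

**Step 2: representatives and invariants suffice.** For $g\in G^F$, the map $y\mapsto yg^{-1}$ sends $Y_U^F$ isomorphically onto $Y_{gUg^{-1}}^F$, since $(yg^{-1})^{-1}F(yg^{-1})=g\,y^{-1}F(y)\,g^{-1}$. It carries $(g',l)$ to $(g',glg^{-1})$. So $R^G_{{}^gL\subset{}^gP}\circ\mathrm{ad}\,g=R^G_{L\subset P}$, and by Lemma 3 $R^G_{{}^gL}\circ\mathrm{ad}\,g=R_L^G$. Hence one $L$ per $G^F$-class suffices. For $g\in N_{G^F}(L)$ the identity reads $R_L^G(\mathrm{ad}\,g\,\lambda)=R_L^G\lambda$. So $R_L^G\lambda=R_L^G\lambda'$, where $\lambda'$ is the average of $\lambda$ over $N_{G^F}(L)$. This group preserves $\mathrm{Cus}_{\rm uni}(L^F)$ by transport of structure, so $R_L^G\mathrm{Cus}_{\rm uni}(L^F)=R_L^G(\mathrm{Cus}_{\rm uni}(L^F)^{N_{G^F}(L)})$.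

**Step 3: scalar products.** Let $\lambda\in\mathrm{Cus}_{\rm uni}(L^F)$, $\mu\in\mathrm{Cus}_{\rm uni}(M^F)$, with $L,M$ among the representatives. Expand $\langle R_L^G\lambda,R_M^G\mu\rangle=\langle\lambda,{}^*R_L^GR_M^G\mu\rangle$ by (2). If $L\cap{}^xM\ne{}^xM$, the term for $x$ vanishes since ${}^*R^{{}^xM}_{L\cap{}^xM}(\mathrm{ad}\,x\,\mu)=0$, as $\mathrm{ad}\,x\,\mu$ is absolutely cuspidal. If $L\cap{}^xM\ne L$, it vanishes since, by adjunction, it is a scalar product with ${}^*R^L_{L\cap{}^xM}\lambda=0$. So only $x$ with ${}^xM=L$ contribute, and for them the functors $R$ and ${}^*R$ in the term are the identity. If $L\ne M$, they are not $G^F$-conjugate, there is no such $x$, and the product is $0$. If $L=M$, the double cosets that remain are the elements of $N_{G^F}(L)/L^F$, and the product is $\sum_{x\in N_{G^F}(L)/L^F}\langle\lambda,\mathrm{ad}\,x\,\mu\rangle$. This is $|N_{G^F}(L)/L^F|\langle\lambda,\mu\rangle$ when $\mu$ is $N_{G^F}(L)$-invariant. Injectivity follows by taking $\lambda=\mu$. $\square$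

## 11. Equality of dimensions for $F$ and $F^r$

We prove (7) by induction on $\dim G$, assuming Theorem 1 for all groups of smaller dimension for which $p$ is almost good. The plan is to choose $r$ so that $F^r$ acts as $F$ on every finite set occurring in Lemma 5, and then to compare Lemma 5 for $F$ and for $F^r$ term by term.

**Choice of $r$.** For a Levi subgroup $L$ put $W_G(L)=N_G(L)/L$, a finite group. Let $L_1=G,L_2,\dots,L_k$ represent the $G^F$-classes of $F$-stable Levi subgroups. Let $N_0\ge1$ be divisible by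

* the order of $F$ on each $\mathcal U(L_j)$, and on the finite set of $G$-classes of Levi subgroups;
* $|W_G(L_j)|\,d_j$ for each $j$, where $d_j$ is the order of $F$ on $W_G(L_j)$;
* all $N(C,\mathcal L)$ for $(C,\mathcal L)\in\mathcal U(L_j)^F$, all $j$.

By Dirichlet, fix a prime $r\equiv1\bmod N_0$ with $r\ne p$ and $q^r>\max_jq_1(L_j)$.

**Step 1: classes of $F$-stable Levi subgroups in terms of $W$.** This prepares Step 2. Let $L$ be an $F$-stable Levi subgroup and $W=W_G(L)$. A conjugate ${}^gL$ is $F$-stable if and only if $g^{-1}F(g)\in N_G(L)$; let $w(g)\in W$ be the image of $g^{-1}F(g)$. We claim that ${}^gL\mapsto w(g)$ gives a bijection from the $G^F$-classes of $F$-stable conjugates of $L$ to the $F$-classes of $W$, that is, the orbits of $w\mapsto v^{-1}wF(v)$. Replacing $g$ by $gn$ with $n\in N_G(L)$ changes $w(g)$ within its $F$-class, and replacing $g$ by $hg$ with $h\in G^F$ does not change it; so the map is well defined. By Lang it is surjective.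

For injectivity, suppose $w(g),w(g')$ are $F$-conjugate. Changing $g$ to $gn$, we may assume $w(g)=w(g')$. Put $a=g^{-1}F(g)$ and $g'^{-1}F(g')=la$ with $l\in L$. Let $\Phi(m)=aF(m)a^{-1}$ for $m\in L$. Since $g\Phi(m)g^{-1}=F(gmg^{-1})$, conjugation by $g$ carries $\Phi$ to the restriction of $F$ to the connected $F$-stable group ${}^gL$. So Lang gives $m\in L$ with $m\Phi(m)^{-1}=l$. Then $(g'm)^{-1}F(g'm)=m^{-1}l\,aF(m)=m^{-1}l\,\Phi(m)\,a=a=g^{-1}F(g)$. Hence $g'mg^{-1}\in G^F$, and it conjugates ${}^gL$ to ${}^{g'}L$. The same statement holds with $F^r$ in place of $F$.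

**Step 2: $L_1,\dots,L_k$ also represent the $G^{F^r}$-classes of $F^r$-stable Levi subgroups.** The $G$-class of an $F^r$-stable Levi subgroup is $F^r$-stable, hence $F$-stable, as $F^r=F$ on $G$-classes. An $F$-stable class contains an $F$-stable member: if $F(M)={}^hM$, choose $g$ by Lang with $g^{-1}F(g)=h^{-1}$; then $F({}^gM)={}^{F(g)h}M={}^gM$. So the class contains some $L=L_j$. Put $W=W_G(L)$, $d=d_j$. If ${}^gL$ is $F$-stable with $w=w(g)$, then
$$g^{-1}F^r(g)=g^{-1}F(g)\cdot F\big(g^{-1}F(g)\big)\cdots F^{r-1}\big(g^{-1}F(g)\big)$$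
has image $w'=wF(w)\cdots F^{r-1}(w)$. Let $\bar F$ be the automorphism of $W$ induced by $F$. In $W\rtimes\langle\bar F\rangle$, of order $|W|d$, we have $w'\bar F^r=(w\bar F)^r$. Since $|W|d$ divides $r-1$, $(w\bar F)^r=w\bar F$ and $\bar F^r=\bar F$, so $w'=w$. Also $F^r=F$ on $W$, so $F$-classes and $F^r$-classes of $W$ coincide. By Step 1 for $F$ and for $F^r$, sending the $G^F$-class of an $F$-stable conjugate of $L$ to its $G^{F^r}$-class is therefore a bijection onto the $G^{F^r}$-classes of $F^r$-stable conjugates of $L$. Doing this for each $F$-stable $G$-class proves the claim.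

**Step 3: $N_{G^{F^r}}(L_j)=N_{G^F}(L_j)\,L_j^{F^r}$.** This compares the groups of invariants in Lemma 5. Write $L=L_j$, $W=W_G(L)$. The group $N_{G^F}(L)$ surjects onto $W^F$. Indeed, if $n\in N_G(L)$ lifts an element of $W^F$, then $n^{-1}F(n)\in L$, and Lang in $L$ gives $l\in L$ with $lF(l)^{-1}=n^{-1}F(n)$, so $(nl)^{-1}F(nl)=1$. Now let $n\in N_{G^{F^r}}(L)$. Its image in $W$ lies in $W^{F^r}=W^F$, so some $n'\in N_{G^F}(L)$ has the same image, and $n'^{-1}n\in L\cap G^{F^r}=L^{F^r}$.

**Step 4: for $j\ne1$, $\dim\mathrm{Cus}_{\rm uni}(L_j^{F^r})^{N_{G^{F^r}}(L_j)}=\dim\mathrm{Cus}_{\rm uni}(L_j^F)^{N_{G^F}(L_j)}$.** The prime $p$ is almost good for $L_j$, and $\dim L_j<\dim G$. By induction $\mathrm{Cus}_{\rm uni}(L_j^F)$ has basis $(\mathcal Y_{(C,\mathcal L)})$, $(C,\mathcal L)\in\mathcal U(L_j)^F_{\rm cus}$. By (K), as $q^r>q_1(L_j)$, $\mathrm{Cus}_{\rm uni}(L_j^{F^r})$ has basis $(\mathcal Y^{(r)}_{(C,\mathcal L)})$ indexed by the same set, since $F^r$ and $F$ act equally on $\mathcal U(L_j)$. By (c) of Section 8, restriction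 of functions from $L_j^{F^r}$ to $L_j^F$ sends $\mathcal Y^{(r)}_{(C,\mathcal L)}$ to $\mathcal Y_{(C,\mathcal L)}$. So restriction is an isomorphism $\mathrm{Cus}_{\rm uni}(L_j^{F^r})\simeq\mathrm{Cus}_{\rm uni}(L_j^F)$, and it commutes with conjugation by $N_{G^F}(L_j)$. Hence the spaces of $N_{G^F}(L_j)$-invariants have the same dimension. Since $L_j^{F^r}$ acts trivially on class functions of $L_j^{F^r}$, Step 3 shows that on $\mathrm{Cus}_{\rm uni}(L_j^{F^r})$ the $N_{G^F}(L_j)$-invariants are the $N_{G^{F^r}}(L_j)$-invariants.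

**Step 5: conclusion.** By (K) and the choice of $r$,
$$\dim\mathrm{Class}_{\rm uni}(G^F)=|\mathcal U(G)^F|=|\mathcal U(G)^{F^r}|=\dim\mathrm{Class}_{\rm uni}(G^{F^r}).$$
Apply Lemma 5 to $(G,F)$ and to $(G,F^r)$, which is in $\mathcal M$, with the common representatives $L_1,\dots,L_k$ of Step 2. The summand for $L_1=G$ is $\mathrm{Cus}_{\rm uni}$ itself, since $G^F$ (respectively $G^{F^r}$) acts trivially on its class functions. By injectivity in Lemma 5, the summand for $j\ne1$ has the dimension considered in Step 4. Subtract these equal contributions: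
$$\dim\mathrm{Cus}_{\rm uni}(G^F)=\dim\mathrm{Cus}_{\rm uni}(G^{F^r})=|\mathcal U(G)_{\rm cus}\cap\mathcal U(G)^{F^r}|=|\mathcal U(G)_{\rm cus}\cap\mathcal U(G)^F|,$$
where the second equality is (K) for $(G,F^r)$. This is (7). With Section 9 it proves Theorem 1, for every $q$. $\blacksquare$

## 12. Transfer, a converse, and functions supported on $Z^FG^F_{\rm uni}$

**Corollary 6 (transfer, any $p$).** If $(G,F)\in\mathcal M$ and, for every $F$-stable Levi subgroup $L$ of $G$ (including $G$), the conclusion of Theorem 1 holds for $(L,F^r)$ for all sufficiently large primes $r$, then it holds for $(G,F)$.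

*Proof.* Sections 9–11 use "almost good" only to ensure $(G,F)\in\mathcal M$ and to apply the part of (K) that is now assumed. The hypothesis passes to $F$-stable Levi subgroups of $G$, since their Levi subgroups are Levi subgroups of $G$. So the induction of Section 11 works. $\square$

**Corollary 7.** Let $p$ be almost good for $G$ and $(C,\mathcal L)\in\mathcal U(G)^F$. Then $\mathcal Y_{(C,\mathcal L)}$ is absolutely cuspidal if and only if $(C,\mathcal L)$ is cuspidal. Moreover
$$\mathrm{Class}_{\rm uni}(G^F)=\bigoplus_L^{\perp}R_L^G\Big(\big\langle\mathcal Y_{(C,\mathcal L)}:(C,\mathcal L)\in\mathcal U(L)^F_{\rm cus}\big\rangle^{N_{G^F}(L)}\Big),$$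
with $L$ running over representatives of the $G^F$-classes of $F$-stable Levi subgroups.

*Proof.* If $(C,\mathcal L)$ is cuspidal, use Theorem 1. If $\mathcal Y_{(C,\mathcal L)}$ is absolutely cuspidal, by Theorem 1 it is in the span of the $\mathcal Y$'s of the $F$-stable cuspidal pairs. As all the $\mathcal Y$'s are linearly independent, $(C,\mathcal L)$ is one of these pairs. The decomposition is Lemma 5 with Theorem 1 for all $F$-stable Levi subgroups. $\square$

**Corollary 8.** Let $p$ be almost good for $G$. The functions $g\mapsto\mathcal Y_{(C,\mathcal L)}(z^{-1}g)$, with $z\in Z^F$ and $(C,\mathcal L)\in\mathcal U(G)^F_{\rm cus}$, form an orthogonal basis of the space of absolutely cuspidal functions supported on $Z^FG^F_{\rm uni}$.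

*Proof.* Let $z\in Z^F$; then $z\in L^F$ for every $F$-stable Levi subgroup $L$. Since $zxl=x(zl)$, we have $Q_L^F(zg,l)=Q_L^F(g,zl)$. Substituting $g=z^{-1}g'$ in (1) for the function $\gamma(z^{-1}\,\cdot)$ gives
$$\frac1{|G^F|}\sum_{g'}Q_L^F(z^{-1}g',l)\,\gamma(g'^{-1})=\frac1{|G^F|}\sum_{g'}Q_L^F(g',z^{-1}l)\,\gamma(g'^{-1})={}^*R_L^G\gamma(z^{-1}l),$$
so ${}^*R_L^G$ commutes with translation by $z$. The elements of $Z$ are semisimple, so by uniqueness of Jordan decompositions the sets $zG^F_{\rm uni}$, $z\in Z^F$, are disjoint, and so are the sets $zL^F_{\rm uni}$. By Lemma 2 and translation, ${}^*R_L^G$ maps the part of a function on $zG^F_{\rm uni}$ to a function supported on $zL^F_{\rm uni}$. So a function supported on $Z^FG^F_{\rm uni}$ is absolutely cuspidal if and only if each of its parts is. Translated by $z^{-1}$, the part on $zG^F_{\rm uni}$ is then an element of $\mathrm{Cus}_{\rm uni}(G^F)$, to which Theorem 1 applies. Functions belonging to different $z$ are orthogonal, having disjoint supports. $\square$
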